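# Cyclic Gray codes for burnt pancakes from the three largest flips

## 1. The guess "yes", tested on three pancakes

A *signed permutation* of $[n]=\{1,\dots,n\}$ is a string $p_1p_2\cdots p_n$ in which each of $1,\dots,n$ appears exactly once, each either uncomplemented ($i$) or complemented ($\bar i$), with $\bar{\bar i}=i$. It models a stack of $n$ burnt pancakes. There are $2^nn!$ of them; the set is $\overline{\mathbb P}(n)$. We write $|i|=|\bar i|=i$, and for a sign $\delta=\pm1$ we let $i^{\delta}$ be $i$ if $\delta=1$ and $\bar i$ if $\delta=-1$; also $(\bar i)^{1}=\bar i$ and $(\bar i)^{-1}=i$.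

For $1\le k\le n$ the burnt flip reverses the first $k$ symbols and complements each of them:
$$\overline{\text{flip}}_k(p_1\cdots p_n)=\bar p_k\cdots\bar p_1\,p_{k+1}\cdots p_n .$$
For example $\overline{\text{flip}}_3(1\,\bar3\,2\,4)=\bar2\,3\,\bar1\,4$. A *cyclic Gray code* using a set $F$ of flips is a listing of all of $\overline{\mathbb P}(n)$, each element once, such that each element arises from its predecessor by one flip in $F$, and the first arises in this way from the last. From now on $n\ge3$ and
$$a=\overline{\text{flip}}_n,\qquad b=\overline{\text{flip}}_{n-1},\qquad t=\overline{\text{flip}}_{n-2}.$$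

Conjecture 5 of "Successor Rules for Flipping Pancakes and Burnt Pancakes" says that $a,b,t$ suffice: there are cyclic Gray codes of $\overline{\mathbb P}(n)$ using only these three flips. It is known that $a,b,t$ generate the hyperoctahedral group for $n\ge3$, so the graph we walk in is connected, and the first guess is "yes, for every $n\ge 3$". We shall see that the guess is right. (The connectivity will not be used.)

**The graph.** Let $\Gamma_n$ be the graph on $\overline{\mathbb P}(n)$ with edges $\{p,a(p)\},\{p,b(p)\},\{p,t(p)\}$. The maps $a,b,t$ are involutions, and $p,a(p),b(p),t(p)$ are always distinct: the last symbol of $a(p)$ is $\bar p_1\ne p_n$, while $p,b(p),t(p)$ end in $p_n$; in position $n-1\ge2$, $b(p)$ has $\bar p_1$, while $p$ and $t(p)$ have $p_{n-1}\ne\bar p_1$; the first symbol of $t(p)$ is $\bar p_{n-2}\neq p_1$. So $\Gamma_n$ is a simple cubic graph, and we want a Hamilton cycle in it.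

**Two of the three flips never suffice.** View $p$ as the bijection of $\{\pm1,\dots,\pm n\}$ (with $\bar i=-i$) that sends $i$ to $p_i$ and $-i$ to $\bar p_i$. These bijections form the hyperoctahedral group, and a flip is right multiplication by a fixed involution, since it acts on positions. If a cyclic Gray code using $F$ exists, then, starting from the identity, every group element is a product of the involutions belonging to $F$. Suppose $|F|\le2$. A group generated by two involutions $s,s'$ consists of the elements $(ss')^i$ and $(ss')^is$, so it has a cyclic subgroup $C$ of index at most $2$; for $|F|\le1$ this is trivial. For any subgroup $H$ of the group, $H\cap C$ is then a cyclic subgroup of index at most $2$ in $H$. Take for $H$ the $12$ elements that permute $1,2,3$ cyclically, change an even number of their signs, and fix the other symbols (a copy of the alternating group $A_4$). Its pure sign changes have order $1$ or $2$. If $h\in H$ permutes $1,2,3$ nontrivially, then $h^3$ multiplies each of the three symbols by the product of all three signs,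 which is $+1$; so $h^3=1$. Hence $H$ has only elements of order $1,2,3$, and no cyclic subgroup of order $6$ or $12$. This is a contradiction.

**Three pancakes.** Let $n=3$, so $t$ just complements the first symbol. Start at $123$ and apply $a,b$ alternately, $(ab)^5a$:
$$123,\ \bar3\bar2\bar1,\ 23\bar1,\ 1\bar3\bar2,\ 3\bar1\bar2,\ 21\bar3,\ \bar1\bar2\bar3,\ 321,\ \bar2\bar31,\ \bar132,\ \bar312,\ \bar2\bar13 .$$
One more $b$ would return to $123$. Apply $t$ instead: we get $2\bar13$. So the twelve steps $(ab)^5a\,t$ send $p_1p_2p_3$ to $p_2\bar p_1p_3$, an operation of order $4$, and $\bigl((ab)^5a\,t\bigr)^4$ is a closed walk of length $48=2^3\cdot3!$. No vertex repeats. Indeed, the four blocks of twelve arise from the first one by the powers of the relabeling $1\mapsto2,\ 2\mapsto\bar1,\ 3\mapsto 3$. On the eight signed permutations of $\{1,2\}$ it has two orbits of size four,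
$$\{12,\,2\bar1,\,\bar1\bar2,\,\bar21\},\qquad\{21,\,\bar12,\,\bar2\bar1,\,1\bar2\}.$$
For each position and sign of $3$, the first block contains exactly two strings, and deleting $3^{\pm1}$ leaves one word from each orbit. For $3$ in positions $3,2,1$ these words are $12,\bar2\bar1$; then $2\bar1,\bar12$; then $\bar1\bar2,21$. For $\bar3$ in positions $3,2,1$ they are $\bar1\bar2,21$; then $\bar21,1\bar2$; then $12,\bar2\bar1$. So all $48$ strings are distinct, and the guess holds for $n=3$, with only four uses of $t$.

**Theorem 1.** For every $n\ge3$ the graph $\Gamma_n$ has a Hamilton cycle; i.e. there is a cyclic Gray code of $\overline{\mathbb P}(n)$ using only $\overline{\text{flip}}_{n-2},\overline{\text{flip}}_{n-1},\overline{\text{flip}}_n$.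

**Theorem 2.** Let $n\ge3$.

1. For $F\subseteq\{\overline{\text{flip}}_{n-2},\overline{\text{flip}}_{n-1},\overline{\text{flip}}_n\}$, a cyclic Gray code using $F$ exists if and only if $F$ consists of all three flips.
2. Let $\tau_n$ be the minimum number of uses of $\overline{\text{flip}}_{n-2}$ in a cyclic Gray code using the three flips. Then
$$2^{n-2}(n-1)!\ \le\ \tau_n\ \le\ 2^{n-2}(n-1)!\Bigl(1+\frac1{n-2}\Bigr),\qquad \tau_3=4 .$$
The code constructed below uses $\overline{\text{flip}}_{n-2}$ exactly
$$2(n-1)\sum_{m=3}^nc_m-4\sum_{3\le k\le n-1,\ n-k\text{ odd}}c_k$$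
times, where $c_m=2^{m-3}(m-2)!$.

Part 1 of Theorem 2 follows from Theorem 1 and the argument above about two flips.

## 2. Alternating the two largest flips rotates a cyclic word

Why did $a$ and $b$ run so smoothly for $n=3$? Applying $a$ and then $b$ sends $p_1p_2\cdots p_n$ to $p_2\cdots p_n\bar p_1$: it rotates the cyclic word $(p_1\cdots p_n\bar p_1\cdots\bar p_n)$ by one place. This suggests describing a signed permutation by a cyclic word together with a place in it.

**Definition (configurations).** A *configuration* is a signed permutation $D=d_1\cdots d_n$ with $d_1=1$ in which $2$ is uncomplemented. Let $\mathcal D$ be the set of configurations; $|\mathcal D|=2^{n-2}(n-1)!$. Let $\langle D\rangle$ be the cyclic word $(d_1\cdots d_n\bar d_1\cdots\bar d_n)$, and let $\mathrm{suc}_D(x)$ and $\mathrm{pre}_D(x)$ be the successor and predecessor of the symbol $x$ in it. Opposite symbols are complementary, so $\mathrm{suc}_D(\bar x)=\overline{\mathrm{suc}_D(x)}$.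

**Definition (coordinates).** Let $f(D,x)$ be the string of the $n$ consecutive symbols of $\langle D\rangle$ ending at $x$, and $g(D,x)=b(f(D,x))$.

**Definition (moving a symbol).** For $|x|\ge3$ let $D^x$ be the configuration obtained by moving $x$ forward past its successor: in $\langle D\rangle$ interchange $x$ with $\mathrm{suc}_D(x)$ and $\bar x$ with $\overline{\mathrm{suc}_D(x)}$, then read from $1$. The cyclic order of $1,2,\bar1,\bar2$ is unchanged, so $D^x\in\mathcal D$. For fixed $x$ the map $D\mapsto D^x$ is a bijection of $\mathcal D$; its inverse moves $x$ backward.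

*Example.* Let $n=3$, $D=1\bar32$. Then $\langle D\rangle=(1\,\bar3\,2\,\bar1\,3\,\bar2)$, $\mathrm{suc}_D(3)=\bar2$, $f(D,3)=2\bar13$ and $g(D,3)=1\bar23$. Moving $3$ past $\bar2$ (and $\bar3$ past $2$) gives $(1\,2\,\bar3\,\bar1\,\bar2\,3)$, so $D^3=12\bar3$. Note that $t\,g(D,3)=\bar1\bar23=f(D^3,3)$. This is part (iii) of the following lemma.

**Lemma 1.** (i) Every signed permutation is exactly one of the $f(D,x),g(D,x)$. (ii) $b f(D,x)=g(D,x)$ and $a f(D,x)=g(D,\mathrm{suc}_D(x))$. (iii) If $|x|\ge3$, then $t\,g(D,x)=f(D^x,x)$.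

*Proof.* (i) Given $p$, form $(p_1\cdots p_n\bar p_1\cdots\bar p_n)$ and read $n$ symbols from $1$; every absolute value occurs once among them. If $2$ occurs there uncomplemented, the reading is a configuration $D$ and $p=f(D,p_n)$. Otherwise $\bar2$ occurs among the $n-1$ symbols after $1$, so $2$ is among the $n-1$ symbols after $\bar1$, that is, among the $n-1$ symbols before $1$. The cyclic word of $b(p)=\bar p_{n-1}\cdots\bar p_1p_n$ is $(\bar p_{n-1}\cdots\bar p_1\,p_n\,p_{n-1}\cdots p_1\,\bar p_n)$, the reversal of that of $p$. In the reversal the symbols that preceded $1$ follow it, so $2$ is now among the $n-1$ symbols after $1$. Hence $b(p)=f(D,p_n)$ for a configuration $D$, and $p=g(D,p_n)$. A string $f(D,x)$ has cyclic word $\langle D\rangle$ and falls in the first case; $g(D,x)$ has the reversed word and falls in the second. So the cases exclude each other, and in each case $p$ determines $D$ and $x$.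

(ii) The first equation is the definition. Let $f(D,x)=p_1\cdots p_n$. Then $x=p_n$ and $\mathrm{suc}_D(x)=\bar p_1$, so $f(D,\bar p_1)=p_2\cdots p_n\bar p_1$ and $g(D,\bar p_1)=\bar p_n\cdots\bar p_2\,\bar p_1=a(f(D,x))$.

(iii) We have $g(D,x)=\bar p_{n-1}\cdots\bar p_1\,x$, so $t\,g(D,x)=p_2\cdots p_{n-1}\,\bar p_1\,x$. Its cyclic word
$$(p_2\cdots p_{n-1}\,\bar p_1\,x\,\bar p_2\cdots\bar p_{n-1}\,p_1\,\bar x)$$
arises from $\langle D\rangle=(p_1p_2\cdots p_{n-1}\,x\,\bar p_1\bar p_2\cdots\bar p_{n-1}\bar x)$ by interchanging $x$ with $\bar p_1=\mathrm{suc}_D(x)$ and $\bar x$ with $p_1$. So it is $\langle D^x\rangle$, and the string ends at $x$. $\square$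

**Named edges.** Give the following edges the *label* $x$:
$$\alpha(D,x)=\{f(D,x),g(D,\mathrm{suc}_D(x))\},\quad\beta(D,x)=\{f(D,x),g(D,x)\},\quad\theta(D,x)=\{g(D,x),f(D^x,x)\}\ (|x|\ge3).\tag{1}$$
The $\alpha$-edges are all the $a$-edges, the $\beta$-edges all the $b$-edges, and $\theta$-edges are $t$-edges. The three edges at $f(D,x)$ are $\alpha(D,x)$, $\beta(D,x)$ and a $t$-edge; the three edges at $g(D,x)$ are $\alpha(D,\mathrm{pre}_D(x))$, $\beta(D,x)$ and a $t$-edge. If $|x|\ge3$, both $t$-edges have label $x$, and the one at $g(D,x)$ is $\theta(D,x)$. The $t$-edges at vertices with $|x|\le2$ remain unnamed; we shall not need them.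

For fixed $D$, the $\alpha$- and $\beta$-edges form a $4n$-cycle, the *$D$-cycle*
$$\dots,\ g(D,x),\ f(D,x),\ g(D,\mathrm{suc}_D(x)),\ f(D,\mathrm{suc}_D(x)),\ \dots$$
So after deleting all $t$-edges, $\Gamma_n$ falls into $|\mathcal D|$ disjoint cycles of length $4n$. Our task is to link them with $t$-edges.

## 3. Carrying one symbol once around: faces

In these terms the code for $n=3$ reads: on each of the four $D$-cycles run from $f(D,3)$ all the way to $g(D,3)$, skipping only $\beta(D,3)$; then take $\theta(D,3)$ to $f(D^3,3)$. The symbol $3$ travels once around: $123\to1\bar32\to12\bar3\to132\to123$.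

**The same word for $n\ge4$ closes too early.** Run from $f(D,x)$ to $g(D,x)$ along the $D$-cycle and then take $t$, repeatedly. By the computation in (iii), one round sends $p_1\cdots p_n$ to $p_2\cdots p_{n-1}\bar p_1p_n$, an operation of order $2(n-1)$. The walk closes after $2(n-1)$ of the $2^{n-2}(n-1)!$ $D$-cycles. These numbers agree only if $2^{n-3}(n-2)!=1$, that is, $n=3$. For $n=4$ we get cycles of length $6\cdot16=96$ in a graph with $384$ vertices. We must carry several symbols around, in a hierarchy: $n$ first, then $n-1$, and so on down to $3$. We now set this up. To *toggle* an edge set $E$ in a graph $G$ means to replace $G$ by the symmetric difference of $G$ and $E$: edges of $E$ that are present are removed, those absent are added.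

**Definition (words and blocks).** For $2\le k\le n$ let $W_k$ be the set of signed permutations of $\{2,\dots,k\}$ with $2$ uncomplemented, and let $\varepsilon(w)=\pm1$ be the product of the signs of the symbols of $w$. For $u\in W_k$ let $V(u)$ be the set of all $f(D,x),g(D,x)$ for which deleting from $D$ the symbols of absolute value $>k$ leaves $1u$.

For fixed $k$ the sets $V(u)$, $u\in W_k$, partition $\overline{\mathbb P}(n)$. For example $W_2=\{2\}$, $V(2)=\overline{\mathbb P}(n)$, $W_3=\{23,2\bar3,32,\bar32\}$ and $\varepsilon(\bar32)=-1$. For $w\in W_{k-1}$ the set $V(w)$ is the union of the *blocks* $V(u)$ over the $u\in W_k$ that give $w$ when $k^{\pm1}$ is deleted.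

**Definition (faces).** Let $3\le k\le n$, $w\in W_{k-1}$, $y=k^{\varepsilon(w)}$. Let $O(w)$ be the set of the $2(n-1)$ configurations from which deleting $k^{\pm1}$ leaves $1w(k{+}1)\cdots n$. As $D\mapsto D^y$ is iterated, $y$ runs through the $2(n-1)$ gaps of the cyclic word of $1w(k{+}1)\cdots n$ (and $\bar y$ sits in the opposite gap). So $D\mapsto D^y$ permutes $O(w)$ in one cycle, and the edges $\beta(D,y),\theta(D,y)$ with $D\in O(w)$ form a cycle, the *face*
$$\Phi(w):\quad f(D,y)\overset{\beta}{-}g(D,y)\overset{\theta}{-}f(D^y,y)\overset{\beta}{-}g(D^y,y)\overset{\theta}{-}\cdots\tag{2}$$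
It lies in $V(w)$ and has *level* $k$.

Faces of different $(k,w)$ are vertex-disjoint: a vertex determines $D$ and $x$, hence $k=|x|$, and then $w$ by deleting from $D$ the symbols of absolute value $\ge k$ and the initial $1$.

*Example.* Let $n=4$, $k=3$, $w=2$, so $y=3$. The base word is $124$, with cyclic word $(1\,2\,4\,\bar1\,\bar2\,\bar4)$, and $\Phi(2)$ visits
$$1234\to1243\to1\bar324\to12\bar34\to124\bar3\to1324\to1234 .$$
The blocks visited are those of $23,23,\bar32,2\bar3,2\bar3,32$: two blocks are visited once, two are visited twice in a row.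

**Definition (hits).** For $k,w,y$ as above and $\delta=\pm1$ put $r=n-k+1$, $\eta=\varepsilon(w)\delta$, and for $1\le j\le r$
$$D_j=1\,w\,(k{+}1)\cdots(k{+}j{-}1)\,k^\delta\,(k{+}j)\cdots n,\qquad f_j=f(D_j,y),\quad g_j=g(D_j,y),\quad e_j=\beta(D_j,y)=\{f_j,g_j\}.$$
The edges $e_1,\dots,e_r$ are the *hits* of $\Phi(w)$ in the block $V(wk^\delta)$.

Since $(k^\delta)^\eta=k^{\varepsilon(w)}=y$ and $k^\delta$ is followed by $k+j$ in $D_j$ for $j<r$, we have
$$\mathrm{suc}_{D_j}(y)=(k{+}j)^\eta,\qquad D_j^{\,y}=D_{j+1},\qquad\theta(D_j,y)=\{g_j,f_{j+1}\}\qquad(1\le j<r).\tag{3}$$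
For instance, with $n=5$, $k=3$, $w=2$, $\delta=-1$ we have $y=3$, $\eta=-1$, $D_1=12\bar345$, $\langle D_1\rangle=(1\,2\,\bar3\,4\,5\,\bar1\,\bar2\,3\,\bar4\,\bar5)$, the successor of $3$ is $\bar4$, and $D_1^3=124\bar35=D_2$.

The configurations of $O(w)$ whose vertices lie in $V(wk^\delta)$ are those with $k^\delta$ to the right of all of $w$: exactly $D_1,\dots,D_r$, consecutive on $\Phi(w)$. On leaving $D_r$ along $\Phi(w)$, the symbol $y$ passes $1$ or $\bar1$, and we enter the block of $k^{-\delta}w$; before $D_1$, the symbol $k^\delta$ stood in front of the last symbol of $w$. As $w\ne\emptyset$, these are different blocks. Every other $u\in W_k$ that gives $w$ on deleting $k^{\pm1}$ (so $u\ne wk^{\pm1}$) has exactly one configuration of $O(w)$, namely $1u(k{+}1)\cdots n$.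

## 4. Four pancakes: toggling faces leaves two stray 28-cycles

The natural plan is: start with all $D$-cycles and toggle all faces of levels $n,n-1,\dots,3$. At level $k$, each cycle on a block is cut where $\Phi(w)$ meets it, and the $\theta$-edges of $\Phi(w)$ link the pieces. A block hit once is cut into a path from $f(D,y)$ to $g(D,y)$, and such paths link up perfectly. The trouble is in the blocks $V(wk^{\delta})$, which are hit $r=n-k+1$ times.

Let $n=4$. The level-$4$ faces link the $24$ $D$-cycles into four cycles of length $96$, on $V(23),V(2\bar3),V(32),V(\bar32)$. Consider the cycle $Z$ on $V(23)$; here the symbol moved is $4$. The two hits of $\Phi(2)$ in $V(23)$ are at $D_1=1234$ and $D_2=1243$, with $y=3$. We have $D_2^{\,4}=D_1$, so $Z$ contains the stretch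
$$f(D_2,4),\ g_2,\ f_2,\ \dots,\ g(D_2,4),\quad f(D_1,4),\ \dots,\ g_1,\ f_1,\ g(D_1,4),\tag{4}$$
because in $\langle D_2\rangle$ the symbol $4$ is followed by $3$, and in $\langle D_1\rangle$ it is preceded by $3$. So $Z$ traverses both hits from $g$ to $f$. Now toggle the face: remove $e_1,e_2$, add $\{g_1,f_2\}$. The piece of $Z$ from $f_2$ to $g_1$ closes up on itself. It has $14$ vertices on each of the two $D$-cycles (on the $D_2$-cycle only $f(D_2,4),g_2$ are missing, on the $D_1$-cycle only $f_1,g(D_1,4)$), hence length $28$. Only the other piece, with $68$ vertices, becomes a path from $f_1$ to $g_2$. The same happens in $V(2\bar3)$, with $D_1=12\bar34$, $D_2=124\bar3$ and $\bar4$ in place of $4$. So the plan yields a cycle of length $96+96+68+68=328$ and two stray $28$-cycles. This is where it stops working.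

The stretch (4) also shows a way out. The $D_1$-cycle and the $D_2$-cycle are joined by *two* $t$-edges: $\theta(D_2,4)$, used by $Z$, and $\theta(D_1,3)$, the new edge. Around them lies an $8$-cycle, and toggling it as well reconnects $V(23)$. Write $Z$ cyclically as $N,L,R$, where
$$N:\ g_2f_2\leadsto g(D_2,4),\qquad L:\ f(D_1,4)\leadsto g_1f_1,\qquad R:\ g(D_1,4)\leadsto f(D_2,4)$$
have $15$, $15$ and $66$ vertices. Joining them instead by $\beta(D_1,4)$ and $\beta(D_2,4)$ gives one path from $f_1$ to $g_2$ through all $96$ vertices: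
$$f_1\,g_1\leadsto f(D_1,4)\ \ g(D_1,4)\leadsto f(D_2,4)\ \ g(D_2,4)\leadsto f_2\,g_2 .$$
The general proof uses such an $8$-cycle whenever $r$ is even. The price is that pieces are now run through backward, and we must know precisely in which directions.

## 5. The 8-cycles and the graphs $G_m$

**Definition (quads).** Let $3\le k\le n-1$ with $n-k$ odd (so $r=n-k+1$ is even), $w\in W_{k-1}$, $\delta=\pm1$. Put
$$D=D_{r-1}=1w(k{+}1)\cdots(n{-}1)\,k^\delta\,n,\qquad D'=D_r=1w(k{+}1)\cdots(n{-}1)\,n\,k^\delta,\qquad z=n^\eta .$$
In $D$ we have $\mathrm{suc}_D(y)=z$ and $D^y=D'$. In $D'$ we have $\mathrm{suc}_{D'}(z)=y$ and $D'^{\,z}=D$. Hence by (1)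
$$\Omega(w,\delta):\ g(D,y)\overset\beta-f(D,y)\overset\alpha-g(D,z)\overset\beta-f(D,z)\overset\theta-g(D',z)\overset\beta-f(D',z)\overset\alpha-g(D',y)\overset\beta-f(D',y)\overset\theta-g(D,y)\tag{5}$$
is an $8$-cycle in $V(wk^\delta)$, a *quad* of *level* $k$. Its $\alpha$-edges are $\alpha(D,y),\alpha(D',z)$ and its $\theta$-edges are $\theta(D',z),\theta(D,y)$.

We need three facts about quads.

* *Quads and faces.* The edges $\beta(D,y),\beta(D',y),\theta(D,y)$ are in $\Phi(w)$. The edges $\beta(D,z),\beta(D',z),\theta(D',z)$ are in the level-$n$ face of the word $w(k{+}1)\cdots(n{-}1)k^\delta\in W_{n-1}$: its sign product is $\varepsilon(w)\delta=\eta$, so the symbol it moves is $n^\eta=z$.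
* *Labels.* All labels of edges of $\Omega(w,\delta)$ have absolute value $k$ or $n$.
* *Disjointness.* Every configuration belongs to at most one quad. A configuration of type $D$ ends in $k^\delta n$ and one of type $D'$ ends in $n\,k^\delta$, with $k<n$; so the last symbol tells the type, then $k$ and $\delta$ are read off, and $w$ consists of the $k-2$ symbols after the initial $1$. In particular quads are pairwise vertex-disjoint.

**Definition (the graphs $G_m$).** Let $G_{n+1}$ consist of all $\alpha$- and $\beta$-edges. For $m=n,n-1,\dots,3$ let $G_m$ arise from $G_{m+1}$ by toggling all faces $\Phi(w)$, $w\in W_{m-1}$, and, if $n-m$ is odd, also all quads $\Omega(w,\delta)$, $w\in W_{m-1}$, $\delta=\pm1$. These are the changes *of level $m$*.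

**(F)** *If $|x|\le m$, then $\alpha(D,x),\beta(D,x)\in G_{m+1}$, and, if $|x|\ge3$, $\theta(D,x)\notin G_{m+1}$.* For $m=n$ this is clear. For $m<n$, faces and quads of levels $>m$ contain only edges whose labels have absolute value $>m$, so nothing has happened to the edges with label $x$.

The claim is that $G_3$ is a Hamilton cycle of $\Gamma_n$.

## 6. Three statements to carry down from level $n$ to level $3$

A hit $e_j$ traversed from $g_j$ to $f_j$ is called *positive* and written $e_j$; traversed from $f_j$ to $g_j$ it is written $\bar e_j$.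

* **A(k)** ($2\le k\le n$): $G_{k+1}$ is a disjoint union of cycles, with vertex sets exactly the $V(u)$, $u\in W_k$.
* **B(k)** ($3\le k\le n$): for all $w\in W_{k-1}$ and $\delta$, the hits $e_1,\dots,e_r$ lie on the cycle of $G_{k+1}$ on $V(wk^\delta)$. If $r\ge2$ they occur, for one of the two directions of traversal, in the signed cyclic order
$$(e_1,e_2,\dots,e_{r-2},\bar e_r,\bar e_{r-1}).\tag{6}$$
For $r=2$ this means $(\bar e_2,\bar e_1)$, which in the other direction reads $(e_1,e_2)$.
* **C(k)** ($3\le k\le n$): for all $w\in W_{k-1}$ and $\delta$, the edges of $G_k$ with both ends in $V(wk^\delta)$ form a Hamilton path $P$ of $V(wk^\delta)$ from $f_1$ to $g_r$. Let $y^*=\mathrm{pre}_{D_1}(y)$. The edge $\alpha(D_1,y^*)$, which is incident with $g_1$, belongs to $P$; when $P$ is traversed from $f_1$ to $g_r$, it is traversed **towards** $g_1$ if $n-k\ne1$, and **away from** $g_1$ if $n-k=1$.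

A(k) says that after the levels above $k$ each block of level $k$ carries one cycle. B(k) says how the next face meets this cycle, and C(k) says that cutting and relinking leaves one path per block. The second half of C(k) looks odd, but it is exactly what decides whether a hit of a lower level is positive or negative.

A(n) holds: the $V(u)$ with $u\in W_n$ are the vertex sets of the $D$-cycles. For $k=n,n-1,\dots,3$ in turn we prove:

1. A(k), …, A(n) and C(k+1), …, C(n) imply B(k) (Section 8);
2. A(k) and B(k) imply C(k) (Section 9);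
3. A(k) and C(k) imply A(k−1) (Section 7).

At the end we have A(2). As $W_2=\{2\}$ and $V(2)=\overline{\mathbb P}(n)$, it says that $G_3$ is a Hamilton cycle, which is Theorem 1. We begin with item 3, because the structure found there is used for item 1.

## 7. Linking block paths into a cycle: A(k) and C(k) give A(k−1)

**Purpose.** We show that $G_k$ restricted to $V(w)$ is one cycle, and record how it runs.

The level-$k$ changes $\Phi(w)$, $\Omega(w,\delta)$ lie inside $V(w)$, so each $V(w)$, $w\in W_{k-1}$, can be treated separately. Fix $w$, and let $y=k^{\varepsilon(w)}$. By A(k), $G_{k+1}$ restricted to $V(w)$ consists of one cycle on each block $V(u)$, where $u\in W_k$ gives $w$ on deleting $k^{\pm1}$.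

**Blocks with $u\ne wk^{\pm1}$.** Here $O(w)$ has only the configuration $D=1u(k{+}1)\cdots n$ in the block. So the only edge of $\Phi(w)$ with both ends in $V(u)$ is $\beta(D,y)$, which is in $G_{k+1}$ by (F). No quad of level $k$ meets $V(u)$, as such quads lie in blocks $V(\tilde wk^{\pm1})$. So inside $V(u)$ the graph $G_k$ is a cycle minus an edge: a Hamilton path of $V(u)$ from $f(D,y)$ to $g(D,y)$.

**Blocks with $u=wk^\delta$.** By C(k) the graph $G_k$ inside the block is a Hamilton path from $f_1$ to $g_r$.

**Links.** The edges of $\Phi(w)$ not inside a block are $\theta$-edges. By (2), each joins the $g$-end of one block's path to the $f$-end of the path of the next block, in the cyclic order of $\Phi(w)$. They are not in $G_{k+1}$ by (F), and they are in no quad of level $k$, as those lie inside blocks; hence they are in $G_k$. There are no other edges of $G_k$ between blocks. There are $2(k-1)\ge4$ blocks, and $\Phi(w)$ visits each once, in one run. So $G_k$ on $V(w)$ is one cycle, which proves A(k−1). Moreover: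

**(S$_k$)** *The cycle of $G_k$ on $V(w)$ is the cyclic concatenation of the block paths, in the order of $\Phi(w)$; traversed in the direction of $\Phi(w)$, each block is run through from its $f$-end to its $g$-end.*

## 8. The order of the hits: proof of B(k)

**Purpose.** We must find out how the cycle of $G_{k+1}$ on $V(wk^\delta)$ meets the hits $e_1,\dots,e_r$. This cycle was built at levels $n,n-1,\dots,k+1$, and we watch the hits being collected one at a time.

For $k=n$ we have $r=1$, and $e_1\in G_{n+1}$ lies in $V(wk^\delta)$; nothing more is claimed. Let $k<n$ and fix $w,\delta$. Since A and C hold at all levels above $k$, Section 7 gives (S$_\ell$) for $k<\ell\le n$.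

**Step 1: a chain of cycles.** *Purpose: to set up the induction.* By (F) and $|y|=k$, all $e_j$ are in $G_{m+1}$ for every $m\ge k$. For $1\le j\le r$ put
$$u^{(j)}=w\,(k{+}1)\cdots(k{+}j{-}1)\,k^\delta\in W_{k+j-1},$$
and let $X_j$ be the cycle of $G_{k+j}$ on $V(u^{(j)})$, given by A(k+j−1). Then $X_1$ is the cycle we want to understand, and $X_r$ is the $D_r$-cycle. Deleting the symbols of absolute value $>k+j-1$ from $D_i$ leaves $1u^{(j)}$ if $i\ge j$ and something else if $i<j$. So exactly the hits $e_j,\dots,e_r$ lie on $X_j$.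

**Step 2: the two blocks of $X_j$ that contain hits.** *Purpose: to describe $X_j$ in terms of $X_{j+1}$.* Let $1\le j\le r-1$ and $\ell=k+j$. Apply (S$_\ell$) to the word $u^{(j)}\in W_{\ell-1}$: $X_j$ is a concatenation of block paths, in the order in which $\Phi(u^{(j)})$ carries the symbol
$$x=\ell^{\,\varepsilon(u^{(j)})}=\ell^{\,\eta}.$$
The word $u^{(j+1)}$ arises from $u^{(j)}$ by inserting $\ell$ before the last symbol $k^\delta$. So its block contains the single configuration $1u^{(j+1)}(\ell{+}1)\cdots n=D_{j+1}$ of $O(u^{(j)})$. In $D_{j+1}$ the symbol $\ell$ is followed by $k^\delta$, so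
$$\mathrm{suc}_{D_{j+1}}(x)=(k^\delta)^\eta=y,\qquad D_{j+1}^{\,x}=D_j.\tag{7}$$
(Here we see the purpose of the signs $\varepsilon(w)$: the symbols moved at levels $k$ and $\ell$ are neighbors in $\langle D_{j+1}\rangle$.) Therefore the block after that of $u^{(j+1)}$ is the block of $u^{(j)}\ell$, entered at $f(D_j,x)$. Indeed $D_j=1u^{(j)}\ell(\ell{+}1)\cdots n$ is the *first* hit configuration at level $\ell$ for the pair $(u^{(j)},+1)$, and in $D_j$ we have $\mathrm{suc}_{D_j}(y)=x$, that is, $y=\mathrm{pre}_{D_j}(x)$.

The hits $e_{j+1},\dots,e_r$ lie in the block of $u^{(j+1)}$, and $e_j$ lies in the block of $u^{(j)}\ell$. No other block contains hits.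

**Step 3: the block of $u^{(j+1)}$.** *Purpose: to see in which order $e_{j+1},\dots,e_r$ are met.* By Section 7, in this block $X_j$ runs through $X_{j+1}-\beta(D_{j+1},x)$, starting at $f(D_{j+1},x)$. By (F), $\alpha(D_{j+1},x)$ and $e_{j+1}$ are in $G_{\ell+1}$, and by (7) $\alpha(D_{j+1},x)=\{f(D_{j+1},x),g_{j+1}\}$. So the path begins
$$f(D_{j+1},x)\to g_{j+1}\to f_{j+1}.$$
Hence $e_{j+1},\dots,e_r$ are met in the signed cyclic order of $X_{j+1}$, oriented so that $e_{j+1}$ is positive, and starting with $e_{j+1}$. (The removed edge $\beta(D_{j+1},x)$ is not a hit, as $|x|\ne k$.)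

**Step 4: the block of $u^{(j)}\ell$.** *Purpose: to find the sign of $e_j$.* By (F) with $m=\ell-1\ge k$, the edges $e_j$ and $\alpha(D_j,y)=\{f_j,g(D_j,x)\}$ are in $G_\ell$, so they are the two edges of $X_j$ at $f_j$. Now use C($\ell$) for $(u^{(j)},+1)$: there the first hit configuration is $D_j$, the role of "$g_1$" is played by $g(D_j,x)$ and that of "$y^*$" by $\mathrm{pre}_{D_j}(x)=y$. So $\alpha(D_j,y)$ is traversed towards $g(D_j,x)$ if $n-\ell\ne1$; the order is then $g_j\to f_j\to g(D_j,x)$ and $e_j$ is positive. It is traversed away from $g(D_j,x)$ if $n-\ell=1$; the order is then $g(D_j,x)\to f_j\to g_j$ and we meet $\bar e_j$. And $n-\ell=1$ means $k+j=n-1$, that is, $j=r-2$.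

**Step 5: collecting.** *Purpose: to read off (6).* If $X_{j+1}$, oriented with $e_{j+1}$ positive, reads $(e_{j+1},R)$, then $X_j$ reads
$$(e_{j+1},R,e_j)\ \text{ if } j\ne r-2,\qquad(e_{j+1},R,\bar e_j)\ \text{ if } j=r-2 .$$
Start from $X_r=(e_r)$.

* $X_{r-1}=(e_r,e_{r-1})=(e_{r-1},e_r)$ cyclically. For $r=2$ this is B(k).
* For $r\ge3$: $X_{r-2}=(e_{r-1},e_r,\bar e_{r-2})$, and in the other direction $X_{r-2}=(e_{r-2},\bar e_r,\bar e_{r-1})$.
* For $j<r-2$, inductively: $X_j=(e_{j+1},\dots,e_{r-2},\bar e_r,\bar e_{r-1},e_j)=(e_j,e_{j+1},\dots,e_{r-2},\bar e_r,\bar e_{r-1})$.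

For $j=1$ this is B(k). $\square$

## 9. Relinking a block that is hit $r$ times: A(k) and B(k) give C(k)

Fix $w,\delta$, and let $Z$ be the cycle of $G_{k+1}$ on $V(wk^\delta)$. The level-$k$ changes inside $V(wk^\delta)$ are: toggle $e_1,\dots,e_r$ (present, by (F)); toggle $\theta(D_j,y)=\{g_j,f_{j+1}\}$ for $1\le j\le r-1$ (absent, by (F)); and, if $r$ is even, toggle $\Omega(w,\delta)$.

**Step 1: the edges of $Z$ at $f_j$ and $g_j$.** *Purpose: to know how the pieces of $Z$ start and end.* By (F) with $m=k$, the edges $\alpha(D_j,y)$ and $e_j$ are in $G_{k+1}$; since $G_{k+1}$ is $2$-regular by A(k), they are the two edges of $Z$ at $f_j$. The three edges of $\Gamma_n$ at $g_j$ are $e_j$, $\theta(D_j,y)$ and $\alpha(D_j,\mathrm{pre}_{D_j}(y))$, and $\theta(D_j,y)\notin G_{k+1}$ by (F). So the two edges of $Z$ at $g_j$ are $e_j$ and $\alpha(D_j,\mathrm{pre}_{D_j}(y))$. In particular the edges of $Z$ at $g_1$ are $e_1$ and $\alpha(D_1,y^*)$.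

**Step 2: $r=1$, i.e. $k=n$.** *Purpose: the top level.* Only $e_1$ is toggled. $P=Z-e_1$ runs from $f_1$ to $g_1$, and its last edge is $\alpha(D_1,y^*)$, traversed towards $g_1$. Since $n-k=0\ne1$, this is C(n).

**Step 3: $r\ge3$ odd.** *Purpose: here faces alone suffice.* By B(k), removing the hits from $Z$ leaves the segments
$$S_i:f_i\leadsto g_{i+1}\ (1\le i\le r-3),\qquad S_{r-2}:f_{r-2}\leadsto f_r,\qquad S_{r-1}:g_r\leadsto f_{r-1},\qquad S_r:g_{r-1}\leadsto g_1 .$$
(Check with (6): after $e_i$ we are at $f_i$, before $e_{i+1}$ at $g_{i+1}$; before $\bar e_r$ at $f_r$, after it at $g_r$; and so on.) With the new edges $g_if_{i+1}$ ($1\le i\le r-1$) we first take the odd-numbered segments, then the even-numbered ones: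
$$f_1\overset{S_1}\leadsto g_2\,f_3\overset{S_3}\leadsto g_4\cdots f_{r-4}\overset{S_{r-4}}\leadsto g_{r-3}\,f_{r-2}\overset{S_{r-2}}\leadsto f_r\,g_{r-1}\overset{S_r}\leadsto g_1\,f_2\overset{S_2}\leadsto g_3\,f_4\cdots f_{r-3}\overset{S_{r-3}}\leadsto g_{r-2}\,f_{r-1}\overset{S_{r-1}^{-1}}\leadsto g_r .$$
For $r=3$ this is $f_1\leadsto f_3\,g_2\leadsto g_1\,f_2\leadsto g_3$. All segments are used once. The new edges $g_if_{i+1}$ with $i$ even are used in the first half (the last one, $i=r-1$, backward), and those with $i$ odd after $g_1$; each is used once. So this is a Hamilton path $P$ from $f_1$ to $g_r$ consisting of all edges of $G_k$ inside the block. The segment $S_r$ ends at $g_1$ with the edge of $Z$ other than $e_1$, that is, with $\alpha(D_1,y^*)$, traversed towards $g_1$. Here $n-k=r-1$ is even, so C(k) asks for exactly this.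

**Step 4: $r$ even; the quad edges in $G_{k+1}$.** *Purpose: to know which quad edges are removed and which are added.* Let $D=D_{r-1}$, $D'=D_r$, $z=n^\eta$ as in Section 5. By the disjointness of quads, $D$ and $D'$ are in no quad of level $>k$. So $\beta(D,z),\beta(D',z),\theta(D',z)$ have been changed at levels $>k$ exactly once, by the level-$n$ face. Hence
$$\beta(D,z),\ \beta(D',z)\notin G_{k+1},\qquad\theta(D',z)\in G_{k+1}.$$
The edge $\alpha(D,y)=\alpha(D_{r-1},y)$ is in $G_{k+1}$ as an edge of $Z$ at $f_{r-1}$. The edge $\alpha(D',z)$ is in $G_{k+1}$, because $\mathrm{pre}_{D'}(y)=z$, so it is the $\alpha$-edge of $Z$ at $g_r$.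

**Step 5: $r$ even; the $D'$-cycle in $G_{k+1}$.** *Purpose: to follow $Z$ after the hit $e_r$.* All edges of the $D'$-cycle except $\beta(D',z)$ are in $G_{k+1}$. For $\alpha$-edges: they are changed only by quads, and $D'$ is in no quad of level $>k$. For $\beta(D',x)$ with $x\ne z$: if $k<m<n$, then $D'$ lies in no $O(w'')$ with $w''\in W_{m-1}$, since deleting $m^{\pm1}$ from $D'$ leaves a word ending in $k^\delta$ and not in $n$. At level $n$ the only face that meets the $D'$-cycle moves $z$, and it changes only $\beta(D',z)$ among the $\beta(D',x)$.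

**Step 6: $r$ even; cutting $Z$ into three parts.** *Purpose: the generalization of the parts $N,L,R$ of Section 4.* Traverse $Z$ with $e_r$ positive. Reversing (6), the hits occur in the cyclic order $(e_{r-1},e_r,\bar e_{r-2},\dots,\bar e_1)$. The edge before $e_r$ is $\alpha(D',z)$, so $Z$ passes $f(D',z)\to g_r\to f_r$. By Step 5 and $2$-regularity, after $f_r=f(D',y)$ the cycle $Z$ follows the $D'$-cycle forward up to $g(D',z)$ (recall $\mathrm{suc}_{D'}(z)=y$), meeting no hit, since $e_r$ is the only hit on the $D'$-cycle. As $\beta(D',z)\notin G_{k+1}$, it then takes $\theta(D',z)$ to $f(D,z)$. Then come the hits $\bar e_{r-2},\dots,\bar e_1$ and then $e_{r-1}$, followed by $\alpha(D,y)$: $g_{r-1}\to f_{r-1}\to g(D,z)$. From $g(D,z)$, without meeting hits, $Z$ reaches $f(D',z)$. So, cyclically,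
$$Z:\quad f(D',z)\to\underbrace{g_r\,f_r\leadsto g(D',z)}_{N}\to\underbrace{f(D,z)\leadsto g_{r-1}\,f_{r-1}}_{L}\to\underbrace{g(D,z)\leadsto f(D',z)}_{R},\tag{8}$$
where $N$ contains $e_r$, $L$ contains $\bar e_{r-2},\dots,\bar e_1,e_{r-1}$ in this order, and $R$ contains no hit.

**Step 7: $r$ even; the net change.** *Purpose: to combine face and quad.* The edges $e_{r-1},e_r,\theta(D_{r-1},y)$ are toggled twice, by $\Phi(w)$ and by $\Omega(w,\delta)$: so $e_{r-1},e_r$ stay, and $\theta(D_{r-1},y)$ is not added. The edges $\alpha(D,y),\alpha(D',z),\theta(D',z)$, the three arrows of (8), are removed. The edges $\beta(D,z)=\{g(D,z),f(D,z)\}$ and $\beta(D',z)=\{f(D',z),g(D',z)\}$ are added. Finally, $e_1,\dots,e_{r-2}$ are removed and $g_if_{i+1}$ ($1\le i\le r-2$) are added. Before this last group of changes we have the Hamilton path of $V(wk^\delta)$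
$$\Pi:\quad f_{r-1}\overset{L^{-1}}\leadsto f(D,z)\ g(D,z)\overset{R}\leadsto f(D',z)\ g(D',z)\overset{N^{-1}}\leadsto g_r .$$

**Step 8: $r=2$.** *Purpose: the exceptional case of C(k).* There is no further change, so $P=\Pi$ runs from $f_1$ to $g_2$. It starts $f_1\to g_1$ along $e_1$. Since $g_1\ne f(D,z)$, $L^{-1}$ continues from $g_1$ along the other edge of $Z$ at $g_1$, which is $\alpha(D_1,y^*)$. So this edge is traversed away from $g_1$, as claimed for $n-k=r-1=1$.

**Step 9: $r\ge4$ even.** *Purpose: to insert the remaining new edges.* Along $\Pi$ the hits of index $\le r-2$ all lie in $L^{-1}$ and occur in the order $e_1,e_2,\dots,e_{r-2}$, all positive. Removing them leaves the segments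
$$S_0:f_{r-1}\leadsto g_1,\qquad S_i:f_i\leadsto g_{i+1}\ (1\le i\le r-3),\qquad S_{r-2}:f_{r-2}\leadsto g_r .$$
With the edges $g_if_{i+1}$ ($1\le i\le r-2$) we get
$$f_1\overset{S_1}\leadsto g_2\,f_3\overset{S_3}\leadsto g_4\cdots f_{r-3}\overset{S_{r-3}}\leadsto g_{r-2}\,f_{r-1}\overset{S_0}\leadsto g_1\,f_2\overset{S_2}\leadsto g_3\,f_4\cdots f_{r-2}\overset{S_{r-2}}\leadsto g_r .$$
For $r=4$ this is $f_1\leadsto g_2\,f_3\leadsto g_1\,f_2\leadsto g_4$. The new edges with $i$ even come before $g_1$ and those with $i$ odd after it; all segments and all new edges are used once. So this is the Hamilton path $P$ from $f_1$ to $g_r$. As $D_1\ne D,D'$, no quad edge meets $g_1$. Hence $S_0$ ends with the edge of $Z$ at $g_1$ other than $e_1$, which is $\alpha(D_1,y^*)$, traversed towards $g_1$. Here $n-k=r-1\ge3$, so this is what C(k) requires.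

This proves C(k) in all cases. The induction is complete, A(2) holds, and $G_3$ is a Hamilton cycle of $\Gamma_n$. **Theorem 1 is proved.** $\blacksquare$

For $n=3$ there is only level $3$, with $r=1$ and no quads, and $G_3$ is the code $\bigl((ab)^5a\,t\bigr)^4$ of Section 1. For $n=4$ we recover the repair of Section 4.

## 10. Counting the uses of the third flip: proof of Theorem 2

Part 1 was settled in Section 1 together with Theorem 1. We prove part 2.

**Lower bound.** *Purpose: each $D$-cycle must be left.* Deleting all $t$-edges from $\Gamma_n$ leaves the $|\mathcal D|=2^{n-2}(n-1)!\ge4$ disjoint $D$-cycles. A Hamilton cycle must use at least two $t$-edges leaving the vertex set of each $D$-cycle. Each $t$-edge leaves at most two of these sets. So at least $|\mathcal D|$ $t$-edges are used.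

**Exact count for $G_3$.** *Purpose: to count the $t$-edges of the constructed code.* At level $m$ there are $|W_{m-1}|=2^{m-3}(m-2)!=c_m$ faces. All faces are pairwise disjoint and each has $2(n-1)$ $\theta$-edges. Every quad contains exactly two $\theta$-edges, $\theta(D,y)$ and $\theta(D',z)$. Both lie in faces, and quads are pairwise disjoint; so these two edges are toggled exactly twice, and every quad lowers the number of $t$-edges by $2$. There are $2c_k$ quads at each level $3\le k\le n-1$ with $n-k$ odd. Since $G_{n+1}$ has no $t$-edges, $G_3$ has exactly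
$$2(n-1)\sum_{m=3}^nc_m-4\sum_{3\le k\le n-1,\ n-k\text{ odd}}c_k$$
of them. For $n=4$ this is $6\,(1+4)-4=26$, between the bounds $24$ and $36$ of the theorem.

**Upper bound.** *Purpose: to estimate the first sum.* Put $\Sigma_n=\sum_{m=3}^nc_m$. We claim
$$\Sigma_n\le c_n\Bigl(1+\frac1{n-2}\Bigr).\tag{9}$$
For $n=3$ this reads $1\le2$. For $n\ge4$ we use $c_{n-1}=c_n/(2(n-2))$ and (9) for $n-1$:
$$\Sigma_n\le c_n+\frac{c_n}{2(n-2)}\Bigl(1+\frac1{n-3}\Bigr)=c_n+\frac{c_n}{2(n-2)}\cdot\frac{n-2}{n-3}=c_n\Bigl(1+\frac1{2(n-3)}\Bigr)\le c_n\Bigl(1+\frac1{n-2}\Bigr),$$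
where the last step is $n-2\le2(n-3)$, true for $n\ge4$. Since $2(n-1)c_n=2^{n-2}(n-1)!$, the count gives
$$\tau_n\le2(n-1)\Sigma_n\le2^{n-2}(n-1)!\Bigl(1+\frac1{n-2}\Bigr).$$

**The case $n=3$.** The code uses $t$ exactly $4$ times, and $4=2^1\cdot2!$ is the lower bound. So $\tau_3=4$. $\blacksquare$
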